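\title{The moving off property does not make $C_k(X)$ a Baire space}

\begin{abstract}
It has been conjectured that the space $C_k(X)$ of continuous real-valued functions with the compact-open topology is Baire if and only if $X$ has the moving off property. In terms of games: for completely regular $X$, player L has a winning strategy in $G^{\circ}_{K,L}(X)$ if and only if player E has one in the Choquet game on $C_k(X)$. We prove the forward implication for completely regular Hausdorff spaces and refute the converse in ZFC. There is a zero-dimensional, scattered, hemicompact Hausdorff space $X$ of size $\aleph_1$ for which K has a winning strategy in $G^{\circ}_{K,L}(X)$, while E has a winning strategy in the Choquet game on $C_k(X)$, and $C_k(X)$ is metrizable and meager in itself.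
\end{abstract}

\section{Two games and a conjecture}\label{sec:intro}

Let $X$ be a topological space and $C(X)$ the set of continuous functions $X\to\mathbb{R}$. The \emph{compact-open topology} on $C(X)$ has as a subbase the sets
\[
[K,W]=\{f\in C(X): f(K)\subseteq W\},\qquad K\subseteq X \text{ compact},\quad W\subseteq\mathbb{R}\text{ open},
\]
and $C_k(X)$ denotes $C(X)$ with this topology. A space is \emph{Baire} if every intersection of countably many dense open sets is dense. A set is \emph{meager} if it is a countable union of sets whose closures have empty interior. A basic open subset of $C_k(X)$ constrains a function on a compact set only. So $C_k(X)$ is Baire when countably many dense demands, each made on a compact set, can be met by one continuous function, and whether this is possible should depend on how compact sets accumulate in $X$. One would like to say this in terms of $X$ alone. Both sides of the question have a game form. Throughout, $\omega=\{0,1,2,\dots\}$; a \emph{strategy} for a player is a rule that assigns a legal move to each finite initial part of a play after which that player is to move, and it is \emph{winning} if the player wins every play that follows it.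

\medskip
\noindent\textbf{The Choquet game $Ch(Y)$.} Players E and N alternately choose nonempty open subsets of a space $Y$,
\[
U_0\supseteq V_0\supseteq U_1\supseteq V_1\supseteq\cdots,
\]
E choosing the $U_n$ and N the $V_n$. E wins if $\bigcap_nU_n=\bigcap_nV_n$ is empty; otherwise N wins. It is known that $Y$ is Baire if and only if E has no winning strategy in $Ch(Y)$.

\medskip
\noindent\textbf{The game $G^{\circ}_{K,L}(X)$.} A family $\{U_i\}$ of subsets of $X$ is \emph{discrete} if every point of $X$ has a neighborhood meeting $U_i$ for at most one $i$. A family $\{L_i\}$ is \emph{strongly discrete} if there are open sets $U_i\supseteq L_i$ such that $\{U_i\}$ is discrete; an empty $L_i$ may be covered by $U_i=\emptyset$. On move $n\in\omega$, player K chooses a compact set $K_n\subseteq X$, and player L answers with a compact set $L_n\subseteq X$, possibly empty, such that $L_n\cap(K_0\cup\dots\cup K_n)=\emptyset$. K wins if $\{L_n:n\in\omega\}$ is strongly discrete; otherwise L wins.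

\medskip
\noindent\textbf{The moving off property.} A family $\mathcal{L}$ of nonempty compact subsets of $X$ \emph{moves off the compact sets} if every compact $K\subseteq X$ is disjoint from some member of $\mathcal{L}$. The space $X$ has the \emph{moving off property} if every such family contains an infinite strongly discrete subfamily. By a theorem of Gruenhage and Ma, $X$ has the moving off property if and only if L has no winning strategy in $G^{\circ}_{K,L}(X)$.

\medskip
Two familiar spaces show how the games are linked. In $\mathbb{R}$, let K play intervals $[-j_n,j_n]$ with $j_{n+1}\ge j_n+2$ and $L_n\subseteq(-j_{n+1}+1,\,j_{n+1}-1)$. The open sets $U_n=\{x:j_n<|x|<j_{n+1}-1\}$ contain the $L_n$ and form a discrete family, so K wins. On the other side, $C_k(\mathbb{R})$ is completely metrizable, hence Baire. In $\mathbb{Q}$, compact sets have empty interior, so L can always play a point $x_n\notin K_0\cup\dots\cup K_n$ with $|x_n|<1/(n+1)$. Every neighborhood of $0$ contains almost all $x_n$, so L wins. E can use the same points: N's move $V_n$ constrains functions on a compact set $K_n$ only, so E may add the demand $3n<f(x_n)<3n+1$, and no function continuous at $0$ meets all these demands.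

In these examples E wins exactly when compact sets can escape from any given compact set and still pile up somewhere. It has been conjectured that $C_k(X)$ is Baire if and only if $X$ has the moving off property. By the two characterizations above, this takes the following form, in which we take it from \cite{compl}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $X$ be a completely regular space. Then L has a winning strategy in $G^{\circ}_{K,L}(X)$ if and only if E has a winning strategy in $Ch(C_k(X))$.}
\end{quote}

The argument for $\mathbb{Q}$ generalizes and gives one implication.

\begin{theorem}\label{thm:forward}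
If $X$ is completely regular and Hausdorff and L has a winning strategy in $G^{\circ}_{K,L}(X)$, then E has a winning strategy in $Ch(C_k(X))$.
\end{theorem}

The converse is false, and in the strongest sense that the games allow: the opponent of L can have a winning strategy while E has one too. Recall that $X$ is \emph{completely regular} if for every closed $H$ and every $x\notin H$ some continuous $u:X\to[0,1]$ has $u(x)=1$ and $u=0$ on $H$; \emph{zero-dimensional} if it has a base of clopen sets (characteristic functions of clopen sets then show that it is completely regular); \emph{scattered} if every nonempty subspace has an isolated point; \emph{$\sigma$-compact} if it is a countable union of compact sets; and \emph{hemicompact} if there are compact sets $Q_0\subseteq Q_1\subseteq\cdots$ such that every compact subset of $X$ lies in some $Q_n$.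

\begin{theorem}\label{thm:counter}
There is a Hausdorff, zero-dimensional (hence completely regular) space $X$ with $|X|=\aleph_1$, which is scattered, $\sigma$-compact and hemicompact (so that $C_k(X)$ is metrizable), such that
\begin{enumerate}
\item[(1)] K has a winning strategy in $G^{\circ}_{K,L}(X)$; so L has none, and $X$ has the moving off property;
\item[(2)] E has a winning strategy in $Ch(C_k(X))$; so $C_k(X)$ is not Baire, and it is even meager in itself.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:counter} disproves the conjecture, and its proof uses no hypothesis beyond ZFC. Section~\ref{sec:forward} proves Theorem~\ref{thm:forward} and isolates a move that is open to E and has no counterpart for L. Section~\ref{sec:fan} shows on one small space what this move gains and what is still missing for a counterexample. The remaining sections build $X$ and describe the two strategies.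

Of the set $\omega_1$ of countable ordinals we use only the following: it is linearly ordered and has size $\aleph_1$, every countable subset has a strict upper bound, and $\{\xi\in\omega_1:\xi\le\alpha\}$ is countable for each $\alpha\in\omega_1$.

\section{What E may demand, and the implication that holds}\label{sec:forward}

For $f\in C(X)$, a compact $K\subseteq X$ and $\varepsilon>0$, put
\[
B(f,K,\varepsilon)=\{g\in C(X):|g-f|<\varepsilon\text{ on }K\}.
\]
The compact-open topology is the topology of uniform convergence on compact sets, in the following sense.

\begin{lemma}\label{lem:balls}
Let $f\in C(X)$. Every open subset of $C_k(X)$ containing $f$ contains some $B(f,K,\varepsilon)$, and every $B(f,K,\varepsilon)$ contains an open set containing $f$. Consequently the maps $g\mapsto g+h$ $(h\in C(X))$ and $g\mapsto cg$ $(c>0)$ are homeomorphisms of $C_k(X)$, and $C_k(X)$ is metrizable if $X$ is hemicompact.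
\end{lemma}

\begin{proof}
Let $V$ be open and $f\in\bigcap_{i\le p}[K_i,W_i]\subseteq V$. Each $f(K_i)$ is a compact subset of the open set $W_i$, so there is $\varepsilon>0$ such that, for each $i$, all reals within $\varepsilon$ of $f(K_i)$ lie in $W_i$. Then $B(f,\bigcup_iK_i,\varepsilon)\subseteq V$. Conversely, cover $f(K)$ by finitely many closed intervals $J_i$ of length $\varepsilon/3$, let $W_i$ be the open interval of length $2\varepsilon/3$ with the same center as $J_i$, and let $K_i=K\cap f^{-1}(J_i)$, a closed subset of $K$. Then $f\in\bigcap_i[K_i,W_i]$, and a function $g$ in this set satisfies $|g-f|<\varepsilon/3+\varepsilon/6$ on each $K_i$.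

The two maps send $B(f,K,\varepsilon)$ onto $B(f+h,K,\varepsilon)$ and $B(cf,K,c\varepsilon)$, and their inverses are maps of the same kind. If $Q_0\subseteq Q_1\subseteq\cdots$ witness hemicompactness, then $X=\bigcup_nQ_n$ because points are compact, so
\[
d(f,g)=\sup_n\,\min\bigl\{2^{-n},\ \sup\nolimits_{Q_n}|f-g|\bigr\}
\]
is a metric. For $0<r\le1$ the open $d$-ball of radius $r$ about $f$ is $B(f,Q_n,r)$, where $n$ is largest with $2^{-n}\ge r$. Since every compact set lies in some $Q_n$, every $B(f,K,\varepsilon)$ contains such a ball.
\end{proof}

\begin{lemma}\label{lem:sep}
Let $H$ and $L$ be disjoint compact subsets of a Hausdorff space $X$. If $X$ is completely regular, some continuous $u:X\to[0,1]$ has $u=0$ on $H$ and $u=1$ on $L$. If $X$ is zero-dimensional, some clopen set contains $L$ and misses $H$.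
\end{lemma}

\begin{proof}
The set $H$ is closed because $X$ is Hausdorff. For $x\in L$ take a continuous $u_x:X\to[0,1]$ with $u_x(x)=1$ and $u_x=0$ on $H$. Finitely many sets $\{u_{x}>\frac12\}$, for $x=x_1,\dots,x_p$, cover $L$; put $u=\min(1,2\max_iu_{x_i})$, or $u=0$ if $L=\emptyset$. In the zero-dimensional case, cover $L$ by finitely many clopen sets missing $H$ and take their union.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:forward}]
Let $\sigma$ be a winning strategy for L. E opens with $U_0=C_k(X)$ and runs a play of $G^{\circ}_{K,L}(X)$ on the side. When N plays $V_n$, E picks $f_n\in V_n$, a compact $H_n$ and $\varepsilon_n>0$ with $B(f_n,H_n,\varepsilon_n)\subseteq V_n$, lets K play $K_n=H_n$, and lets $L_n$ be the answer given by $\sigma$. Then E plays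
\[
U_{n+1}=V_n\cap[L_n,(3n,3n+1)].
\]
This set is nonempty. Since $L_n\cap H_n=\emptyset$, Lemma~\ref{lem:sep} gives a continuous $u:X\to[0,1]$ that is $0$ on $H_n$ and $1$ on $L_n$. The function $g=(1-u)f_n+u\cdot(3n+\frac12)$ agrees with $f_n$ on $H_n$, so $g\in V_n$, and it equals $3n+\frac12$ on $L_n$. This is the only use of the hypotheses on $X$.

Suppose $f\in\bigcap_nU_n$. Then $L_n\subseteq W_n:=f^{-1}\bigl((3n,3n+1)\bigr)$ for all $n$. The intervals $(3n,3n+1)$ are at distance at least $2$ from one another, so the neighborhood $f^{-1}\bigl((f(x)-\frac12,f(x)+\frac12)\bigr)$ of a point $x$ meets at most one $W_n$. Thus $\{L_n\}$ is strongly discrete, although the side play followed $\sigma$. Hence $\bigcap_nU_n=\emptyset$ and E wins.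
\end{proof}

In this strategy E places each demand on a set \emph{disjoint} from the compact set that N controls. If this were E's only resource, the conjecture would be the right guess. But E may also make a demand on a compact set that overlaps N's set, provided the demand already holds on the overlap.

\begin{lemma}\label{lem:overlap}
Let $X$ be zero-dimensional and Hausdorff, let $A,H\subseteq X$ be compact, and let $f\in C(X)$ be positive on $A\cap H$. Then some $g\in C(X)$ agrees with $f$ on $H$ and is positive on $A$.
\end{lemma}

\begin{proof}
The set $A'=\{x\in A:f(x)\le0\}$ is compact and disjoint from $H$. By Lemma~\ref{lem:sep} there is a clopen $W\supseteq A'$ missing $H$. Let $g=1$ on $W$ and $g=f$ off $W$. On $A\setminus W\subseteq A\setminus A'$ we have $g=f>0$.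
\end{proof}

So E can force positivity on an increasing sequence of compact sets $A_0\subseteq A_1\subseteq\cdots$, as long as $A_n$ meets N's current compact set inside $A_{n-1}$. The new part $A_n\setminus A_{n-1}$ need not be compact: it may accumulate on $A_{n-1}$, where L is not allowed to go once K has covered it. We want a space in which unions of this kind are much larger than the unions $\bigcup_nL_n$ that L can collect.

\section{The idea on a fan with uncountable spines}\label{sec:fan}

Let $F=\{\rho\}\cup(\omega\times\omega_1)$. The points of $\omega\times\omega_1$ are isolated, and the neighborhoods of $\rho$ are the sets that contain $\rho$ and all but finitely many points of each \emph{spine} $\{i\}\times\omega_1$. The sets $C_n=\{\rho\}\cup(\{0,\dots,n\}\times\omega_1)$ are compact. Every compact set lies in some $C_n$, since a set that meets each spine in at most one point and omits $\rho$ is closed and discrete. A compact set that omits $\rho$ is finite. We call $\omega\times\{\alpha\}$ a \emph{column}; see Figure~\ref{fig:fan}.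

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.5cm]
\foreach \n in {0,...,6} {
  \draw[gray] (0,\n) -- (7,\n);
  \draw[gray,dotted] (7,\n) -- (9,3);
  \node[left] at (0,\n) {\small $\n$};
}
\draw[very thick] (0,2) -- (7,2);
\draw[very thick] (0,5) -- (7,5);
\fill (9,3) circle (2.5pt) node[right] {$\rho$};
\draw[dashed] (5,-0.6) node[below] {$\alpha$} -- (5,6.7);
\foreach \x/\y in {0.5/1,1.6/1,1/3,2.5/3,0.7/4,3.2/4,2/6,3.9/6}
  \fill (\x,\y) circle (2pt);
\end{tikzpicture}
\caption{The fan $F$. Line $i$ is the spine $\{i\}\times\omega_1$; its points are isolated and accumulate at $\rho$. Dots: the finite sets played by L, countably many points in all, hence to the left of some column $\omega\times\{\alpha\}$ (dashed). Thick lines: whole spines on which E forces a function to be positive; they cross every column.}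
\label{fig:fan}
\end{figure}

\emph{What L collects.} Suppose L has opened with an arbitrary compact set $L_0\subseteq C_e$, and from then on K forces $L_n\cap C_n=\emptyset$. For $n\ge1$ the sets $L_n$ omit $\rho$ and are finite. Their union is countable, so it misses some column $\omega\times\{\alpha\}$. Hence $\bigcup_{n\ge0}L_n$ lies in the clopen set $F\setminus\{(i,\alpha):i>e\}$, which misses all but finitely many points of a column.

\emph{What E collects.} E opens with $[\{\rho\},(0,\infty)]$. When N plays $V_n\supseteq B(f_n,C_q,\varepsilon)$, E picks a new $a>q$ and demands positivity on the compact set $\{\rho\}\cup(\{a\}\times\omega_1)$. This set meets $C_q$ only in $\rho$, where $f_n>0$. So $f_n>0$ at all but finitely many points of the spine, and resetting $f_n$ to $1$ at these isolated points gives a function in $V_n$ that meets the demand. A function that survives the play is positive on infinitely many whole spines, and so on infinitely many points of \emph{every} column. Positivity at $\rho$ alone would not give this: the function that is $0$ on one column and $1$ elsewhere is continuous.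

Call $S\subseteq F$ \emph{small} if it misses all but finitely many points of some column. L collects only small sets, and E collects sets that are not small. To turn this into a win for E, take countably many fans and a new point $\infty$, and try to declare the complement of $V$ a neighborhood of $\infty$ whenever $V$ meets each fan in a small clopen set. Then $\infty$ would be separated from everything L collects but would lie in the closure of what E collects, and E would win by demanding also $f(\infty)<0$.

The attempt fails because neighborhoods must be closed under finite intersections, and $F$ is the union of two small clopen sets: the column $\omega\times\{0\}$, which misses the column $\omega\times\{1\}$, and its complement. The point $\infty$ would be isolated. The remedy is to iterate the fan. We build trees $T_k$ of height $k$, with $T_1=F$, in which E's sets cannot be covered by $k$ small sets, and we use all $k$ at once.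

\section{The trees $T_k$}\label{sec:trees}

Fix $k\ge1$. Let $T=T_k$ be the set of sequences
\[
t=\langle(i_0,\xi_0),\dots,(i_{r-1},\xi_{r-1})\rangle,\qquad 0\le r\le k,\quad i_j\in\omega,\quad \xi_j\in\omega_1 .
\]
We put $|t|=r$ and call the $i_j$ the \emph{indices} and the $\xi_j$ the \emph{ordinals} of $t$. The empty sequence $\langle\,\rangle$ is the \emph{root}. We write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, and $t^\frown(i,\xi)$ for the extension of $t$ by one pair; such extensions are the \emph{successors} of $t$. The \emph{cone} at $t$ is $[t]=\{s\in T:t\sqsubseteq s\}$. Two initial segments of one sequence are comparable, so cones at incomparable sequences are disjoint. For $b\subseteq\omega$ let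
\[
T^b=\{t\in T:\text{all indices of }t\text{ lie in }b\},\qquad C_n=T^{\{0,\dots,n\}} .
\]
Then $C_0\subseteq C_1\subseteq\cdots$ and $T=\bigcup_nC_n$. We first topologize the sets $C_n$, through an auxiliary topology on $T$. Let $\tau_0$ be generated by the cones and their complements.

\begin{lemma}\label{lem:tau0}
The sets $[t]\setminus([s_1]\cup\dots\cup[s_p])$, where $s_1,\dots,s_p$ are successors of $t$, form a $\tau_0$-neighborhood base at $t$. The space $(T,\tau_0)$ is compact, Hausdorff and zero-dimensional, and every $T^b$ is $\tau_0$-closed.
\end{lemma}

\begin{proof}
A cone containing $t$ contains $[t]$. If $t\in T\setminus[s]$, then either $s$ and $t$ are incomparable and $[t]\subseteq T\setminus[s]$, or $s$ properly extends $t$ and $[s]\subseteq[s']$ for a successor $s'$ of $t$. This gives the neighborhood base, which consists of clopen sets. If $s\ne t$, then one of them, say $s$, is not an initial segment of the other, and the clopen set $[s]$ contains $s$ but not $t$. Each cone $[t]$ is compact, by downward induction on $|t|$: if $|t|=k$ it is a point, and otherwise a member of an open cover that contains $t$ covers $[t]$ up to finitely many cones at successors. In particular $T=[\langle\,\rangle]$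 is compact. Finally, an extension of a sequence with an index outside $b$ again has one, so $T\setminus T^b=\bigcup\{[t]:t\notin T^b\}$ is open.
\end{proof}

In $\tau_0$ the whole tree is compact and K could cover it in one move. We refine the topology so that only the sets $C_n$ and their closed subsets remain compact: from now on,
\begin{quote}
$U\subseteq T$ is open if and only if $U\cap C_n$ is $\tau_0$-open in $C_n$ for every $n$.
\end{quote}
For $k=1$ the sequences of length $1$ are isolated, and a set containing the root is open exactly when it is cofinite in each $C_n$; this is the fan $F$.

\begin{lemma}\label{lem:tree}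
\begin{enumerate}
\item[(a)] $T$ is Hausdorff, cones are clopen, each $C_n$ is compact and zero-dimensional, and $T^b$ is compact for finite $b$. A set $A\subseteq T$ is closed (clopen) if and only if each $A\cap C_n$ is closed (clopen) in $C_n$.
\item[(b)] If each $C_j$ meets only finitely many members of a family of closed subsets of $T$, then the union of the family is closed.
\item[(c)] Every compact $L\subseteq T$ lies in some $C_n$.
\item[(d)] If $A,H\subseteq T$ are disjoint and closed, some clopen set contains $A$ and misses $H$. In particular, $T$ is zero-dimensional.
\end{enumerate}
\end{lemma}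

\begin{proof}
(a) The new topology contains $\tau_0$, and by definition its traces on $C_n$ are $\tau_0$-open in $C_n$; so it induces $\tau_0$ on each $C_n$. Now apply Lemma~\ref{lem:tau0}, noting that a finite $b$ has $T^b\subseteq C_n$ for some $n$. The last sentence follows from the definition by taking complements.

(b) The union meets each $C_j$ in a finite union of closed sets.

(c) Otherwise pick $t_n\in L\setminus C_n$ for each $n$. Each $C_j$ contains $t_n$ only for $n<j$. So $\{t_n:n\in\omega\}$ is infinite, and by (b) all its subsets are closed. This is an infinite closed discrete subset of the compact set $L$, which is impossible.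

(d) Put $C_{-1}=W_{-1}=\emptyset$. We choose sets $W_n$ clopen in $C_n$ with $W_n\cap C_{n-1}=W_{n-1}$, $A\cap C_n\subseteq W_n$ and $W_n\cap H=\emptyset$. Given $W_{n-1}$, the sets
\[
W_{n-1}\cup(A\cap C_n)\qquad\text{and}\qquad(C_{n-1}\setminus W_{n-1})\cup(H\cap C_n)
\]
are closed in $C_n$. They are disjoint, because $W_{n-1}$ misses $H$, $A\cap C_{n-1}\subseteq W_{n-1}$, and $A$ misses $H$. By Lemma~\ref{lem:sep}, applied in $C_n$, a clopen $W_n\subseteq C_n$ contains the first set and misses the second. The union $W=\bigcup_nW_n$ has $W\cap C_n=W_n$, so it is clopen by (a). For the last claim take $A=\{t\}$ and $H$ the complement of an open neighborhood of $t$.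
\end{proof}

\section{Small sets}\label{sec:small}

In the fan, a small set avoids the points $(i,\alpha)$ for almost all $i$. In $T_k$ we ask the same above many sequences $t$, with cones in place of points.

\begin{definition}\label{def:small}
A set $S\subseteq T_k$ is \emph{small} if there is $\alpha\in\omega_1$, a \emph{witness}, such that for every $t\in T_k$ with $|t|<k$ whose ordinals are all $\le\alpha$,
\[
S\cap[t^\frown(i,\alpha)]=\emptyset\quad\text{for all but finitely many }i\in\omega .
\]
\end{definition}

Subsets of small sets are small, and $\emptyset$ is small. For $k=1$ the only $t$ is the root, and we recover the notion of Section~\ref{sec:fan}.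

The bound on the ordinals of $t$ cannot be dropped. L may play the root once, so we need small \emph{clopen} sets containing the root. Suppose $S\subseteq T_2$ omits $\langle(0,\xi),(i,\alpha)\rangle$ for all $\xi\in\omega_1$ and all $i>N(\xi)$. One value $N$ equals $N(\xi)$ for infinitely many $\xi$, and the corresponding points $\langle(0,\xi),(N+1,\alpha)\rangle\in C_{N+1}\setminus S$ accumulate at the root by Lemma~\ref{lem:tau0}. So $S$ is not a neighborhood of the root. With the bound, only countably many $t$ are concerned, and their thresholds can be chosen to tend to infinity. The price is that, in the next lemma, the small sets must be avoided in increasing order of their witnesses.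

\begin{lemma}\label{lem:large}
If $b\subseteq\omega$ is infinite and $S_1,\dots,S_k\subseteq T_k$ are small, then $T_k^b\not\subseteq S_1\cup\dots\cup S_k$.
\end{lemma}

\begin{proof}
Let $\alpha_j$ be a witness for $S_j$, numbered so that $\alpha_1\le\dots\le\alpha_k$. We climb the tree and leave one set behind at each level. Let $t_0=\langle\,\rangle$. Given $t_{j-1}\in T_k^b$ of length $j-1<k$ with ordinals $\alpha_1,\dots,\alpha_{j-1}\le\alpha_j$, smallness of $S_j$ excludes only finitely many $i$, so there is $i\in b$ with $S_j\cap[t_{j-1}{}^\frown(i,\alpha_j)]=\emptyset$. Put $t_j=t_{j-1}{}^\frown(i,\alpha_j)$. Then $t_k\in T_k^b$, and $t_k\in[t_j]$ gives $t_k\notin S_j$ for every $j$.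
\end{proof}

\begin{remark}\label{rem:sharp}
The number $k$ is sharp. The set of all $s\in T_k$ not having $\alpha$ as an ordinal is small with witness $\alpha$, and these sets for $\alpha=0,1,\dots,k$ cover $T_k$, since $s$ has at most $k$ ordinals. So no bound on the height of the trees can be allowed.
\end{remark}

Next we show that L collects only small sets. For $k\ge2$ countability alone no longer does it. In $T_2$ the sets $L_n=[\langle(n+1,0)\rangle]\cap C_{n+1}$ are compact and uncountable, $L_n$ misses $C_n$, and every ordinal occurs in $L_n$. Still $\bigcup_n L_n$ is small with witness $1$: it misses all cones $[\langle(i,1)\rangle]$, and above $t=\langle(n+1,0)\rangle$ it contains only points of $L_n$, whose indices are at most $n+1$. The example shows the general mechanism. A late set $L_n$ is covered by finitely many cones whose vertices have an index $>n$, and countably many vertices determine $\alpha$. Above a fixed $t$, the late sets cannot reach the cones $[t^\frown(i,\alpha)]$ at all, and the finitely many early sets have bounded indices.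

\begin{lemma}\label{lem:envelope}
Let $L_0,L_1,\dots\subseteq T_k$ be compact and let $r\in\omega$ be such that $L_n\cap C_n=\emptyset$ for all $n\ge r$. Then $\bigcup_nL_n$ is contained in a small clopen subset of $T_k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tree}(c) pick $e(n)$ with $L_n\subseteq C_{e(n)}$.

\emph{The witness.} For $n\ge r$ the open cones $[p]$, $p\in L_n$, cover $L_n$, so there is a finite $P_n\subseteq L_n$ with $L_n\subseteq\bigcup_{p\in P_n}[p]$. Each $p\in P_n$ lies outside $C_n$, so it has an index $>n$. The members of $\bigcup_{n\ge r}P_n$ have countably many ordinals; choose $\alpha\in\omega_1$ larger than all of them.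

\emph{The thresholds.} The set $R$ of all $t\in T_k$ with $|t|<k$ and all ordinals $\le\alpha$ is countable. List it without repetition as $t_0,t_1,\dots$ (a list of length one if $k=1$). For $t\in R$ let $h(t)$ be the largest index of $t$, with $h(\langle\,\rangle)=0$, and put
\[
N(t_l)=\max\bigl(\{l\}\cup\{e(n):n\le r+h(t_l)\}\bigr).
\]

\emph{Claim: if $t\in R$ and $i>N(t)$, then $[t^\frown(i,\alpha)]$ misses every $L_n$.} Suppose $s\in L_n\cap[t^\frown(i,\alpha)]$. If $n\le r+h(t)$, then $s$ has the index $i>N(t)\ge e(n)$, contrary to $s\in C_{e(n)}$. If $n>r+h(t)$, then $n\ge r$ and $s\in[p]$ for some $p\in P_n$. Both $p$ and $t^\frown(i,\alpha)$ are initial segments of $s$, so they are comparable. Since $\alpha$ is not an ordinal of $p$, the sequence $p$ does not extend $t^\frown(i,\alpha)$, and therefore $p\sqsubseteq t$. Then $t$ has an index $>n>h(t)$, which is absurd. This proves the claim.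

\emph{The envelope.} Let $D$ be the union of the cones $[t_l{}^\frown(i,\alpha)]$ over all $l$ and all $i>N(t_l)$. It is open. Such a cone meets $C_j$ only if $i\le j$, and then $l\le N(t_l)<i\le j$; this is the purpose of the term $l$ in $N(t_l)$. So $C_j$ meets finitely many of the cones, and $D$ is closed by Lemma~\ref{lem:tree}(b). The set $S=T_k\setminus D$ is clopen, contains $\bigcup_nL_n$ by the claim, and is small with witness $\alpha$.
\end{proof}

\begin{remark}\label{rem:omega}
The choice of $\alpha$ is where uncountability is used, and the lemma fails with $\omega$ in place of $\omega_1$. For $k=1$, the finite sets $L_n=\{n+1\}\times\{0,\dots,n\}$ miss $C_n$, and their union contains $(i,\alpha)$ whenever $i>\alpha$.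
\end{remark}

\section{The space $X$}\label{sec:space}

Let $X=\{\infty\}\cup\bigcup_{k\ge1}T_k$, where the $T_k$ are taken as pairwise disjoint copies, and write $C^k_n$ for the set $C_n$ of $T_k$. Then $|X|=\aleph_1$. The complements of neighborhoods of $\infty$ must be closed under finite unions, so we allow several small sets in each tree, but a number of them that does not grow with $k$.

\begin{definition}\label{def:thin}
A set $V\subseteq X\setminus\{\infty\}$ is \emph{thin} if $V\cap T_k$ is clopen in $T_k$ for every $k$, and there are $m,k_0\in\omega$ such that for every $k\ge k_0$ the set $V\cap T_k$ is covered by $m$ small subsets of $T_k$.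
\end{definition}

The union of two thin sets is thin: add the numbers $m$ and take the larger $k_0$. A clopen subset of a single $T_k$ is thin, with $k_0=k+1$ and $m=0$. If $S_k\subseteq T_k$ is small and clopen for each $k$, then $\bigcup_kS_k$ is thin with $m=1$. We declare:
\begin{quote}
$U\subseteq X$ is open if and only if each $U\cap T_k$ is open in $T_k$ and, in case $\infty\in U$, there is a thin $V$ with $X\setminus V\subseteq U$.
\end{quote}
This is a topology: unions cause no difficulty, $X$ is open because $\emptyset$ is thin, and if $X\setminus V\subseteq U$ and $X\setminus V'\subseteq U'$, then $X\setminus(V\cup V')\subseteq U\cap U'$. Put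
\[
Q_n=\{\infty\}\cup\bigcup_{1\le k\le n}C^k_n\qquad(n\in\omega).
\]

\begin{proposition}\label{prop:space}
Thin sets are clopen in $X$; in particular each $T_k$ is a clopen subspace, and it carries its original topology. $X$ is Hausdorff, zero-dimensional and scattered. The sets $Q_0\subseteq Q_1\subseteq\cdots$ are compact and cover $X$, and every compact $K\subseteq X$ lies in some $Q_n$.
\end{proposition}

\begin{proof}
A thin set $V$ omits $\infty$ and has open traces, so it is open; $X\setminus V$ has open traces and satisfies the condition at $\infty$ with $V$ itself. A subset of $T_k$ is open in $X$ exactly when it is open in $T_k$. The clopen subsets of the $T_k$, which are thin, give a clopen base at points of $T_k$ by Lemma~\ref{lem:tree}(d), and the sets $X\setminus V$ with $V$ thin form a clopen base at $\infty$. Two points of one $T_k$ are separated inside $T_k$, and the clopen set $T_k$ separates its points from all other points. If $A\subseteq X$ is nonempty and $A\ne\{\infty\}$, then $A$ meets some $T_k$, and an element $t$ of maximal length in $A\cap T_k$ has $[t]\cap A=\{t\}$. So $X$ is scattered.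

Each $Q_n$ is a finite union of compact sets, and $C^k_j\subseteq Q_{\max(j,k)}$, so the $Q_n$ cover $X$. Let $K$ be compact, and suppose that $K$ meets $T_k$, at a point $t_k$, for all $k$ in an infinite set $I$. Lemma~\ref{lem:envelope}, applied with $L_0=\{t_k\}$, $L_n=\emptyset$ for $n\ge1$ and $r=1$, gives a small clopen $S_k\subseteq T_k$ containing $t_k$. The set $V=\bigcup_{k\in I}S_k$ is thin, hence closed, so $K\cap V$ is compact. It is covered by the pairwise disjoint open sets $S_k$, $k\in I$, each of which meets it, and this cover has no finite subcover. So $K$ meets only finitely many $T_k$. Each $K\cap T_k$ is compact, since $T_k$ is closed, and lies in some $C^k_j$ by Lemma~\ref{lem:tree}(c). Hence $K\subseteq Q_n$ for large $n$.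
\end{proof}

Thus $X$ is $\sigma$-compact and hemicompact, and $C_k(X)$ is metrizable by Lemma~\ref{lem:balls}.

\section{A winning strategy for K}\label{sec:K}

K has two tasks: to push L out of $Q_n$, so that Lemma~\ref{lem:envelope} applies in every tree, and to keep L's sets disjoint. The next proposition says that this is enough.

\begin{proposition}\label{prop:discrete}
Let $L_0,L_1,\dots\subseteq X$ be pairwise disjoint compact sets with $L_n\cap Q_n=\emptyset$ for all $n$. Then $\{L_n:n\in\omega\}$ is strongly discrete.
\end{proposition}

\begin{proof}
No $L_n$ contains $\infty$. Put $L^k_n=L_n\cap T_k$, a compact set. For $n\ge k$ we have $C^k_n\subseteq Q_n$, so $L^k_n\cap C^k_n=\emptyset$. By Lemma~\ref{lem:envelope} with $r=k$ there is a small clopen $S_k\subseteq T_k$ containing $\bigcup_nL^k_n$. The set $V=\bigcup_kS_k$ is thin, and $X\setminus V$ is a neighborhood of $\infty$. It remains to expand the $L_n$ inside $V$, one tree at a time.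

Fix $k$. Since $C^k_j$ misses $L^k_n$ for $n\ge\max(j,k)$, the union of any subfamily of $\{L^k_n:n\in\omega\}$ is closed by Lemma~\ref{lem:tree}(b). Let $E_n=C^k_n$ for $n\ge k$ and $E_n=\emptyset$ for $n<k$. By recursion on $n$ we choose clopen sets $O^k_n\subseteq T_k$ that contain $L^k_n$ and miss
\[
H_n=(T_k\setminus S_k)\ \cup\ O^k_0\cup\dots\cup O^k_{n-1}\ \cup\ \bigcup_{l>n}L^k_l\ \cup\ E_n .
\]
The set $H_n$ is closed. It is disjoint from $L^k_n$: we have $L^k_n\subseteq S_k$; each $O^k_j$ with $j<n$ was chosen to miss $L^k_n$; the $L_l$ are pairwise disjoint; and $L^k_n$ misses $E_n$. So Lemma~\ref{lem:tree}(d) provides $O^k_n$. The sets $O^k_n$, $n\in\omega$, are pairwise disjoint. Because they avoid the $E_n$, the set $C^k_j$ meets $O^k_n$ only for $n<\max(j,k)$, so $\bigcup_nO^k_n$ is closed by Lemma~\ref{lem:tree}(b).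

Let $U_n=\bigcup_kO^k_n$, an open set containing $L_n$. A point of $O^k_n$ has the neighborhood $O^k_n$, which meets only $U_n$. Any other point of $T_k$ has the neighborhood $T_k\setminus\bigcup_nO^k_n$, which meets no $U_n$. The neighborhood $X\setminus V$ of $\infty$ meets no $U_n$, because $O^k_n\subseteq S_k\subseteq V$. So $\{U_n\}$ is discrete.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(1)]
On move $n$, K plays $K_n=Q_{j_n}$, where $j_n$ is the least $j\ge n$ with $L_0\cup\dots\cup L_{n-1}\subseteq Q_j$; it exists by Proposition~\ref{prop:space}. Since $L_n$ misses $K_n$, it misses $Q_n$ and all earlier $L_i$. By Proposition~\ref{prop:discrete}, K wins. L has no winning strategy, since a play following both strategies would be won by both players. The moving off property follows from the Gruenhage--Ma theorem, and also directly: if $\mathcal{L}$ moves off the compact sets, let L answer K's strategy on each move with a member of $\mathcal{L}$ disjoint from $K_0\cup\dots\cup K_n$. The sets played are nonempty and pairwise disjoint, so they form an infinite subfamily of $\mathcal{L}$, and it is strongly discrete.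
\end{proof}

\section{A winning strategy for E}\label{sec:E}

In the fan, E added one spine per move. In $X$, each new number $a$ that E picks serves twice: it opens the tree $T_a$, and it becomes an admissible index in all trees that are open. For $b\subseteq\omega\setminus\{0\}$ put
\[
A(b)=\bigcup_{k\in b}T^b_k .
\]

\begin{lemma}\label{lem:Ab}
\begin{enumerate}
\item[(a)] If $b$ is finite, $A(b)$ is compact.
\item[(b)] If $a>q$, then $A(b\cup\{a\})\cap Q_q\subseteq A(b)$.
\item[(c)] If $b_0\subseteq b_1\subseteq\cdots$ have union $b$, then $A(b)=\bigcup_nA(b_n)$.
\item[(d)] If $b$ is infinite, then $\infty$ lies in the closure of $A(b)$.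
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This follows from Lemma~\ref{lem:tree}(a).

(b) Let $t\in T^{b\cup\{a\}}_k\cap Q_q$ with $k\in b\cup\{a\}$. Membership in $Q_q$ means $k\le q$ and $t\in C^k_q$. So $k$ and all indices of $t$ are at most $q<a$, and they lie in $b$.

(c) If $t\in T^b_k$ with $k\in b$, then $k$ and the finitely many indices of $t$ lie in one $b_n$. The other inclusion holds because $b_n\subseteq b$.

(d) Otherwise $A(b)\subseteq V$ for some thin $V$, with numbers $m,k_0$. As $b$ is infinite, there is $k\in b$ with $k\ge\max(m,k_0)$. Then $T^b_k\subseteq V\cap T_k$ is covered by $m\le k$ small sets, and so by exactly $k$ after adding empty ones. This contradicts Lemma~\ref{lem:large}.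
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(2)]
E opens with $U_0=[\{\infty\},(-\infty,0)]$, which contains the constant $-1$, and puts $b_{-1}=\emptyset$, so $A(b_{-1})=\emptyset$. After N plays $V_n$, E chooses $f_n\in V_n$, $\varepsilon_n>0$ and $q_n\in\omega$ with $B(f_n,Q_{q_n},\varepsilon_n)\subseteq V_n$; this is possible by Lemma~\ref{lem:balls} and Proposition~\ref{prop:space}. E picks $a_n>q_n$ larger than all elements of $b_{n-1}$, puts $b_n=b_{n-1}\cup\{a_n\}$, and plays
\[
U_{n+1}=V_n\cap[A(b_n),(0,\infty)] .
\]

\emph{The move is legal.} The set $U_{n+1}$ is open by Lemma~\ref{lem:Ab}(a). Since $f_n\in V_n\subseteq U_n$, the function $f_n$ is positive on $A(b_{n-1})$, and by Lemma~\ref{lem:Ab}(b) this set contains $A(b_n)\cap Q_{q_n}$. Lemma~\ref{lem:overlap} gives $g\in C(X)$ that agrees with $f_n$ on $Q_{q_n}$ and is positive on $A(b_n)$. Then $g\in B(f_n,Q_{q_n},\varepsilon_n)\subseteq V_n$, so $g\in U_{n+1}$.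

\emph{E wins.} Suppose $f\in\bigcap_nU_n$, and let $b=\{a_0,a_1,\dots\}$, an infinite set. By Lemma~\ref{lem:Ab}(c), $f>0$ on $A(b)$. By Lemma~\ref{lem:Ab}(d) and continuity, $f(\infty)\ge0$. But $f\in U_0$ means $f(\infty)<0$. So $\bigcap_nU_n=\emptyset$.

\emph{Category.} By the characterization of Baire spaces through $Ch(Y)$, the space $C_k(X)$ is not Baire: there are dense open sets $G_n$ and a nonempty open $U$ disjoint from $\bigcap_nG_n$. Then $U$ is covered by the closed sets $C(X)\setminus G_n$, which have empty interior, so $U$ is meager. Choose $B(f,K,\varepsilon)\subseteq U$. By Lemma~\ref{lem:balls}, for each integer $j\ge1$ the map $g\mapsto j(g-f)$ is a homeomorphism of $C_k(X)$, and it takes $B(f,K,\varepsilon)$ onto $B(0,K,j\varepsilon)$. So these sets are meager. Every continuous function is bounded on $K$, hence $C(X)=\bigcup_{j\ge1}B(0,K,j\varepsilon)$ is meager.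
\end{proof}

Together with Proposition~\ref{prop:space} and Section~\ref{sec:K}, this completes the proof of Theorem~\ref{thm:counter}. For this $X$, E has a winning strategy in $Ch(C_k(X))$ and L has none in $G^{\circ}_{K,L}(X)$, so the conjecture is false; $X$ has the moving off property although $C_k(X)$ is not Baire.

\begin{remark}\label{rem:notk}
The point $\infty$ is isolated in every $Q_n$, because $T_1\cup\dots\cup T_n$ is clopen, but it is not isolated in $X$, by Lemma~\ref{lem:Ab}(d). So the function that is $-1$ at $\infty$ and $1$ elsewhere is continuous on every compact subset of $X$ and discontinuous on $X$. A hemicompact counterexample must admit such a function. Indeed, a Cauchy sequence for the metric $d$ of Lemma~\ref{lem:balls} converges uniformly on each $Q_n$, so its limit is continuous on each $Q_n$. If this forces continuity on the whole space, as it does in each $T_k$ with the sets $C_n$, then $d$ is complete and the function space is Baire.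
\end{remark}

\begin{thebibliography}{9}

\bibitem{compl}
\emph{Completeness Properties in Function Spaces with the Compact-Open Topology},
\texttt{https://etd.auburn.edu/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 10415/\allowbreak 4092/\allowbreak dissertation\_hughes.pdf\allowbreak ?sequence=2\allowbreak \&isAllowed=y}

\end{thebibliography}
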